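\title{Efficient presentations of the direct powers of $A_5$}

\begin{abstract}
A finite group is efficient if it has a presentation in which the number of relators exceeds the number of generators by exactly the rank of its Schur multiplier. We prove that every direct power $A_5^n$ of the alternating group $A_5\cong \operatorname{PSL}(2,5)$ is efficient, with a presentation on $O(\log(n+1))$ generators. Thus there is a finite non-abelian simple group all of whose direct powers are efficient. The same method shows that $G^n$ is efficient for all large $n$ whenever $G$ is a finite non-abelian simple group with non-trivial multiplier $M(G)$ and some prime divides $|G|$ but not $|M(G)|$.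
\end{abstract}

\section{Introduction}

How few relators does a finite group need? Adding a redundant generator together with a relator that defines it changes nothing, so the quantity to minimize is a difference. The \emph{deficiency} of a finite presentation $\langle X\mid S\rangle$ is $|S|-|X|$, and the deficiency $\operatorname{def}(H)$ of a finite group $H$ is the minimum of $|S|-|X|$ over all finite presentations of $H$. Let $M(H)=H_2(H,\mathbb Z)$ be the Schur multiplier of $H$, a finite abelian group, and let $\operatorname{rk} B$ denote the minimal number of generators of a finitely generated abelian group $B$. Then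
\begin{equation}\label{eq:lower}
\operatorname{def}(H)\ \ge\ \operatorname{rk} M(H)
\end{equation}
(see Lemma~\ref{lem:hopf}). The group $H$ is \emph{efficient} if equality holds, and a presentation is \emph{efficient} if its deficiency is $\operatorname{rk}M(H)$.

Direct powers $H^n=H\times\dots\times H$ are a natural test of \eqref{eq:lower}, because the left side is hard to control while the right side is given by Schur's formula
\begin{equation}\label{eq:schur}
M(H_1\times H_2)\cong M(H_1)\oplus M(H_2)\oplus\bigl(H_1/H_1'\otimes H_2/H_2'\bigr).
\end{equation}
The obvious presentation of $H^n$ takes $n$ copies of a presentation of $H$ and adds a commutator for each pair of generators from different copies. When $H$ has a large abelianization, the tensor term in \eqref{eq:schur} can pay for these commutators: the obvious presentation of $C_2^n$ has $n$ generators and $n+\binom n2$ relators, and \eqref{eq:schur} gives $M(C_2^n)\cong C_2^{\binom n2}$, so it is efficient. When $H$ is perfect the tensor term vanishes and nothing pays for them. For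
\begin{equation}\label{eq:A5}
A_5=\langle a,b\mid a^2,\ b^3,\ (ab)^5\rangle ,\qquad M(A_5)\cong C_2,
\end{equation}
the obvious presentation of $A_5^n$ has $2n$ generators and $3n+4\binom n2$ relators, hence deficiency $n+2n(n-1)$, while \eqref{eq:lower} asks only for $n$. In an efficient presentation of $A_5^n$ all the commutation between the factors must come at no cost in deficiency.

The following results are recorded in \cite{semigroups}: $\operatorname{PSL}(2,p)$ is efficient for every odd prime $p$; $\operatorname{PSL}(2,p)\times \operatorname{PSL}(2,p)$ is efficient for all primes $p$; $\operatorname{PSL}(2,p)^3$ is efficient (the range of $p$ is not specified there); and all direct powers of the dihedral groups $D_{2n}$ of order $2n$, $n\ge2$, are efficient. The efficiency of $\operatorname{PSL}(2,p)^n$ for an odd prime $p\ne5$ and $n\ge4$ is stated there to be open; the exclusion of $p=5$ is not explained, and it is not asserted that $\operatorname{PSL}(2,5)^n$ is efficient for all $n$. The same work poses as open the problem that we answer: \emph{is there a finite non-abelian simple group $G$ such that $G^n$ is efficient for every $n\ge1$?}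

The quadratic count above suggests the answer no, but it is misleading. A power $G^n$ of a simple group is generated by $O(\log (n+1))$ elements. If we split $G^n=G^m\times G^l$ into two halves, then about $(\log n)^2$ commutators make the halves commute, whereas a non-trivial multiplier forces about $n$ relators to be present in any case. If each of these unavoidable relators can be made to do a second job, there is ample room. This is what happens.

\begin{theorem}\label{thm:A}
For every $n\ge1$ we have $\operatorname{def}(A_5^n)=n=\operatorname{rk}M(A_5^n)$. Moreover, $A_5^n$ has an efficient presentation with $O(\log(n+1))$ generators. This order is best possible: $A_5^n$ needs at least $\log_{60}n$ generators.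
\end{theorem}

So the answer is yes, with $G=A_5\cong\operatorname{PSL}(2,5)$. For large powers the method is general.

\begin{theorem}\label{thm:B}
Let $G$ be a finite non-abelian simple group with $M(G)\ne0$, and suppose that some prime $q$ divides $|G|$ but not $|M(G)|$. Then $G^n$ is efficient for all sufficiently large $n$.
\end{theorem}

\begin{corollary}\label{cor:B}
For every prime $p\ge5$ the group $\operatorname{PSL}(2,p)^n$ is efficient for all sufficiently large $n$. More generally, by the classification of finite simple groups and the list of their Schur multipliers, the conclusion of Theorem~\ref{thm:B} holds for every finite non-abelian simple group with non-trivial multiplier.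
\end{corollary}

We do not claim that $\operatorname{PSL}(2,p)^n$ is efficient for every $n$ when $p\ne5$: the small powers in Theorem~\ref{thm:A} are handled by arguments special to $A_5$. When $M(G)=0$ there are no spare relators, and the method gives nothing.

Section~\ref{sec:tools} collects the standard tools. Section~\ref{sec:square} treats $A_5\times A_5$ by hand, and Section~\ref{sec:small} extends that argument to $A_5^n$ for $n\le12$. Section~\ref{sec:comb} contains the core of the paper, a proposition that combines presentations of $G^m$ and $G^l$ into one of $G^{m+l}$ and absorbs superfluous relators on the way. The theorems follow by induction in Sections~\ref{sec:A} and~\ref{sec:B}.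

\medskip
\noindent\textbf{Conventions.} We write $u^v=v^{-1}uv$, $[u,v]=u^{-1}v^{-1}uv$ and $t^+=\max(0,t)$. A relation $u=v$ counts as the single relator $uv^{-1}$. A presentation of $H$ comes with a fixed isomorphism to $H$, so each generator has a value in $H$; a presentation \emph{on} a tuple $(h_1,\dots,h_d)$ of elements of $H$ is one with $d$ generators whose values are $h_1,\dots,h_d$ (values may repeat). The \emph{size} of a presentation is its number of generators. Throughout, $G$ is a finite non-abelian simple group and $\mu=\operatorname{rk}M(G)$.

\section{Multipliers, generating tuples and Tietze moves}\label{sec:tools}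

\subsection{Relators modulo $[R,F]$}

For a finitely generated abelian group $B$ and a prime $r$ put $\operatorname{rk}_rB=\dim_{\mathbb F_r}B/rB$. Writing $B$ as a direct sum of non-trivial cyclic groups $\mathbb Z/a_1,\dots,\mathbb Z/a_s$ with $a_1\mid a_2\mid\dots\mid a_s$ (where $a_i=0$ is allowed) and taking $r\mid a_1$, one sees that
\begin{equation}\label{eq:rk}
\operatorname{rk}B=s=\max_r \operatorname{rk}_rB .
\end{equation}
Let $H=F/R$ with $F$ free. Hopf's formula states that $M(H)\cong (R\cap F')/[R,F]$. The group $R/[R,F]$ is abelian, and conjugate elements of $R$ have the same image in it; it is the part of $R$ in which relators can be counted by linear algebra. We write $\bar\rho$ for the image of $\rho\in R$. The \emph{exponent vector} of a word in a free basis $x_1,\dots,x_d$ is its image in $F/F'=\mathbb Z^d$, with basis $\mathbf e_1,\dots,\mathbf e_d$.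

\begin{lemma}\label{lem:hopf}
Let $F$ be free of rank $d$, let $H=F/R$ be finite and $A=R/[R,F]$.
\begin{itemize}
\item[(i)] $A\cong\mathbb Z^d\oplus M(H)$, so $\operatorname{rk}_rA=d+\operatorname{rk}_rM(H)$ for every prime $r$.
\item[(ii)] If $R$ is the normal closure of $\rho_1,\dots,\rho_N$, then $\bar\rho_1,\dots,\bar\rho_N$ generate $A$, and $N\ge d+\operatorname{rk}M(H)$.
\item[(iii)] If the exponent vectors of $\theta_1,\dots,\theta_s\in R$ are linearly independent modulo $r$, then $\operatorname{rk}_r\bigl(A/\langle\bar\theta_1,\dots,\bar\theta_s\rangle\bigr)=d+\operatorname{rk}_rM(H)-s$.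
\end{itemize}
\end{lemma}

\begin{proof}
Taking exponent vectors defines a homomorphism $\nu\colon A\to\mathbb Z^d$ with kernel $(R\cap F')/[R,F]\cong M(H)$ and image $RF'/F'$. The image has finite index because $F/R$ is finite, so it is free abelian of rank $d$ and the extension splits. This is (i). Every element of $R$ is a product of conjugates of the $\rho_i^{\pm1}$, so the $\bar\rho_i$ generate $A$, and $\operatorname{rk}A=d+\operatorname{rk}M(H)$ by (i) and \eqref{eq:rk}. This is (ii), and it proves \eqref{eq:lower}. For (iii), $\nu$ induces a linear map $A/rA\to\mathbb F_r^d$, so the images of the $\bar\theta_i$ in $A/rA$ are independent.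
\end{proof}

Since $G$ is perfect, \eqref{eq:schur} gives $M(G^n)\cong M(G)^n$. Hence $\operatorname{rk}_rM(G^n)=n\operatorname{rk}_rM(G)$, and $\operatorname{rk}M(G^n)=n\mu$ by \eqref{eq:rk}. A presentation of $G^n$ of size $K$ is efficient exactly when it has $K+n\mu$ relators. For $A_5$ we have $\mu=1$.

\subsection{Generating a power of a simple group}

Let $G_i$ be the $i$th factor of $G^n$. If a normal subgroup $N$ of $G^n$ contains an element with non-trivial $i$th component, then $[N,G_i]$ is a non-trivial normal subgroup of $G_i$ (as $G$ has trivial center) contained in $N$, so $G_i\le N$. Therefore every normal subgroup of $G^n$ is a product of some of the factors, and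
\begin{equation}\label{eq:ncl}
\text{if all components of $x\in G^n$ are non-trivial, the normal closure of $x$ is $G^n$.}
\end{equation}
A $d$-tuple of elements of $G^n$ has $n$ \emph{component tuples} in $G^d$, one for each factor. Two $d$-tuples in $G$ are \emph{equivalent} if an automorphism of $G$ maps one to the other.

\begin{lemma}[P.~Hall]\label{lem:hall}
A $d$-tuple in $G^n$ generates $G^n$ if and only if each of its $n$ component tuples generates $G$ and no two of them are equivalent.
\end{lemma}

\begin{proof}
Let $F$ be free of rank $d$ and let $\varphi_i\colon F\to G$ be given by the $i$th component tuple, with kernel $N_i$. If $(\varphi_1,\dots,\varphi_n)$ is onto $G^n$, then each $\varphi_i$ is onto, and each $(\varphi_i,\varphi_j)$ with $i\neq j$ is onto $G\times G$, so its image does not lie in the graph of an automorphism. Conversely, let the $\varphi_i$ be onto and pairwise inequivalent. Two epimorphisms $F\to G$ with the same kernel differ by an automorphism of $G$, so the $N_i$ are distinct. By induction $(\varphi_1,\dots,\varphi_{n-1})$ is onto $G^{n-1}$, with kernel $N=N_1\cap\dots\cap N_{n-1}$. If $N\le N_n$, then $N_n/N$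 is a normal subgroup of $G^{n-1}$ with quotient $G$, hence the product of all factors but one, which means $N_n=N_i$ for some $i<n$. This is false, so $\varphi_n(N)$ is a non-trivial normal subgroup of $G$, that is, $\varphi_n(N)=G$. The image of $F$ in $G^n$ thus contains the last factor and maps onto $G^{n-1}$.
\end{proof}

An automorphism that fixes a generating tuple is trivial. So $\operatorname{Aut}(G)$ acts freely on generating tuples, with two consequences. An $\operatorname{Aut}(G)$-invariant set of generating tuples splits into classes of size $|\operatorname{Aut}(G)|$. And distinct tuples that begin with the same generating tuple are inequivalent; so if a fixed generating $d_0$-tuple of $G$ is extended by $d-d_0$ entries from a subset $T\subseteq G$, we obtain $|T|^{d-d_0}$ inequivalent generating $d$-tuples. We refer to this as \emph{extension from $T$}.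

\subsection{Changing generators}

Our constructions need presentations on generators of prescribed orders, so we need to know what a change of generators costs. Recall two Tietze moves that preserve the group: one may add a relator that is a consequence of the others; and if a relation has the form $z=\omega$, where $z$ is a generator and the word $\omega$ does not involve $z$, one may delete $z$ and this relation after substituting $\omega$ for $z$ in all other relators (and, conversely, add a new generator $z$ with a relation $z=\omega$).

\begin{lemma}\label{lem:tietze}
Let $H=\langle X\mid S\rangle$ be a finite presentation with $N=|S|$.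
\begin{itemize}
\item[(a)] If $w$ is a generating $d$-tuple of $H$ and $o$ of its entries are (the values of distinct) members of $X$, then $H$ has a presentation on $w$ with $N+d-o$ relators.
\item[(b)] If $x_0\in X$ and $\omega$ is a word in $X\setminus\{x_0\}$, then $x_0$ can be replaced by a generator with value $x_0\omega$, keeping the other generators and the number $N$ of relators. In particular, if $X\setminus\{x_0\}$ generates $H$, then $x_0$ can be replaced in this way by any $u\in H$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Add the $d-o$ missing entries of $w$ as generators, each with a defining relation. Each generator $y$ outside $w$ equals a word $\omega_y$ in $w$; add the relation $y=\omega_y$ and then use it to delete $y$. The deletions do not change the number of relators.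
(b) Add $z$ with the relation $z=x_0\omega$, rewrite it as $x_0=z\omega^{-1}$ and delete $x_0$. For the last claim let $\omega$ represent $x_0^{-1}u$.
\end{proof}

\section{The group $A_5\times A_5$}\label{sec:square}

The presentation \eqref{eq:A5}, realized by $a=(1\,2)(3\,4)$ and $b=(1\,3\,5)$, has deficiency $1$, so $A_5$ is efficient. For $A_5\times A_5$, with generators $a,b$ of the first factor and $s,t$ of the second, the obvious presentation has the ten relators
\[
a^2,\ b^3,\ (ab)^5,\qquad s^2,\ t^3,\ (st)^5,\qquad [a,s],\ [a,t],\ [b,s],\ [b,t]
\]
and deficiency $6$. We have to bring it down to $2$.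

\emph{Merging generators.} The elements $a$ and $t$ commute and have coprime orders, so they are powers of $g=at$, namely $a=g^3$ and $t=g^{-2}$. The generators $a,t$ and the relators $a^2,t^3,[a,t]$ can be replaced by one generator $g$ and one relator $g^6$. In the same way $s=h^3$ and $b=h^{-2}$ for $h=sb$. We are left with two generators and the six relators $g^6,h^6,(ab)^5,(st)^5,[a,s],[b,t]$: deficiency $4$.

\emph{Loading a relator onto a commutator.} Replace $[b,t]$ and $(ab)^5$ by the single relation $b^t=b(ab)^5$. At first this says only that conjugation by $t$ maps $\langle a,b\rangle$ into itself. But $\langle s,t\rangle$ is simple, and a simple group that normalizes a subgroup centralizes it as soon as one non-trivial element does. Once this is known, the same relation reads $(ab)^5=1$.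

\emph{A common root.} The relators $[a,s]$ and $(st)^5$ also fit into one relation. Put $v=st$. In $A_5\times A_5$ the element $\delta=av^{-2}$ has order $10$, with $\delta^2=v$ and $\delta^5=a$. The single relation $\delta^2=v$ recovers all of this.

\begin{lemma}\label{lem:E}
Put $a=g^3$, $t=g^{-2}$, $s=h^3$, $b=h^{-2}$, $v=st$. Then
\[
E=\bigl\langle g,h\ \big|\ g^6,\ h^6,\ (av^{-2})^2=v,\ b^{t}=b(ab)^5\bigr\rangle\cong A_5\times A_5 ,
\]
by an isomorphism under which the components of $g$ have orders $2$ and $3$. In particular $A_5^2$ is efficient.
\end{lemma}

\begin{proof}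
In $E$ we have $a^2=t^3=s^2=b^3=1$, $[a,t]=[s,b]=1$, $g=at$ and $h=sb$. Let $\delta=av^{-2}$, so $v=\delta^2$. Then $a=\delta v^2=\delta^5$. Hence $a$ commutes with $v$, and $v^5=\delta^{10}=a^2=1$. As $a$ commutes with $v$ and $t$, it commutes with $s=vt^{-1}$. So $s$ centralizes $L=\langle a,b\rangle$.

We have $a^t=a$, and $b^t\in L$ by the last relation, so $L^t\le L$. Since $t^3=1$, the chain $L\ge L^t\ge L^{t^2}\ge L^{t^3}=L$ gives $L^t=L$. Thus $Y=\langle s,t\rangle$ normalizes $L$, and the centralizer of $L$ in $Y$ is a normal subgroup of $Y$ containing $s$. Now $s^2=t^3=(st)^5=1$, so $Y$ is a quotient of $A_5$ by \eqref{eq:A5}, and the normal closure of $s$ in $Y$ is $Y$. Hence $Y$ centralizes $L$. The last relation becomes $(ab)^5=1$, so $L$ is a quotient of $A_5$ too, and $E=LY$ is a quotient of $A_5\times A_5$.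

Conversely, let $a_0,b_0\in A_5$ be as in \eqref{eq:A5} and put $g=(a_0,b_0)$, $h=(b_0,a_0)$ in $A_5\times A_5$. Then $g^6=h^6=1$ and $a=(a_0,1)$, $t=(1,b_0)$, $s=(1,a_0)$, $b=(b_0,1)$, so $g,h$ generate $A_5\times A_5$. Further $v=(1,a_0b_0)$ has order $5$ and commutes with $a$, so $(av^{-2})^2=v^{-4}=v$; and $b^t=b=b(ab)^5$. So $A_5\times A_5$ is a quotient of $E$, and the two groups have the same order.
\end{proof}

We write $u_1(g,h)$ and $u_2(g,h)$ for the last two relators of $E$.

\section{The powers $A_5^n$ with $n\le12$}\label{sec:small}

The group $A_5$ has $15$, $20$ and $24$ elements of orders $2$, $3$ and $5$, its involutions form one conjugacy class, and $|\operatorname{Aut}(A_5)|=|S_5|=120$. A pair $(u,v)$ has \emph{type} $(i,j)$ if $u$ has order $i$ and $v$ has order $j$.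

\begin{lemma}\label{lem:pairs}
\begin{itemize}
\item[(i)] There are $10$ classes of generating pairs $(u,v)$ of $A_5$ with $u$ of order $5$.
\item[(ii)] There are $4$ classes of generating pairs of each of the types $(3,5)$, $(5,3)$, $(5,5)$.
\item[(iii)] Every non-trivial element of $A_5$ generates $A_5$ together with some element of order $5$.
\end{itemize}
\end{lemma}

\begin{proof}
There are $24/4=6$ Sylow $5$-subgroups, so for $u$ of order $5$ the normalizer $N$ of $\langle u\rangle$ has order $10$. If $v\in N$ then $\langle u,v\rangle\le N$. If $v\notin N$, then $\langle u,v\rangle$ has more than one Sylow $5$-subgroup, hence six by Sylow's theorem, so its order is divisible by $30$; a subgroup of order $30$ would be normal, so $\langle u,v\rangle=A_5$. This gives $24\cdot50/120=10$ classes. Outside $N$ lie all $20$ elements of order $3$ and $24-4=20$ elements of order $5$, which gives $24\cdot20/120=4$ classes of each type in (ii). It also gives (iii) for elements of orders $3$ and $5$. For involutions, $\langle a,ab\rangle=A_5$ and all involutions are conjugate to $a$.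
\end{proof}

We now attach a copy of $E$ to an efficiently presented power $C=A_5^l$. Two new factors and one new generator allow three new relators, while $E$ has four relators and must also commute with $C$. The generators of $E$ have order $6$, so we merge both of them with one element $x\in C$ of order $5$. This makes $x$ commute with $E$, turns $g^6=h^6=1$ into consequences of $x^5=1$, and costs one relator, which says that the two copies of $x$ agree. If $C=\langle x,c\rangle$, two commutators remain, those of $c$ with $g$ and $h$, and $u_1,u_2$ can be loaded onto them.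

To repeat the step we need freedom to prescribe generators. Call an efficient presentation of $A_5^n$ \emph{good} if some two of its generators generate $A_5^n$. By Lemma~\ref{lem:tietze}(b), in a good presentation of size $K$ the other $K-2$ generators may be replaced by arbitrary elements, and the result is again good of size $K$.

\begin{lemma}\label{lem:step2}
Let $C=A_5^l$ have an efficient presentation $\langle X\mid S\rangle$ of size $K$ with $x,c\in X$ such that $\langle x,c\rangle=C$ and all components of $x$ have order $5$. Then $A_5^{l+2}$ has a good presentation of size $K+1$, in which one of the two generators that generate the group has components of orders $2,3,5,\dots,5$.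
\end{lemma}

\begin{proof}
Let $P$ have generators $\gamma_1,\gamma_2$ and $X\setminus\{x\}$. Use the abbreviations $x=\gamma_1^6$, $w_1=\gamma_1^5$, $w_2=\gamma_2^5$, and impose
\[
\gamma_2^6=\gamma_1^6,\qquad S,\qquad w_i^{\,c}=w_i\,u_i(w_1,w_2)\quad(i=1,2).
\]
There are $K+1$ generators and $1+(K+l)+2=(K+1)+(l+2)$ relators.

Let $W=\langle w_1,w_2\rangle$ and $\bar C=\langle X\rangle$ in $P$. As $\gamma_i=\gamma_i^6\gamma_i^{-5}=xw_i^{-1}$, these subgroups generate $P$. The relators $S$ make $\bar C$ a quotient of $C$. So $\bar C=\langle x,c\rangle$, $x^5=1$, $c$ has finite order, and the normal closure of $x$ in $\bar C$ is $\bar C$ by \eqref{eq:ncl}. The element $x=\gamma_i^6$ commutes with $w_i=\gamma_i^5$ for $i=1,2$, so it centralizes $W$. The last two relations give $W^c\le W$, and $W^c=W$ because $c$ has finite order. So $\bar C$ normalizes $W$, the centralizer of $W$ in $\bar C$ is normal in $\bar C$ and contains $x$, and therefore $[W,\bar C]=1$. The last two relations now read $u_i(w_1,w_2)=1$, and $w_i^6=\gamma_i^{30}=x^5=1$. Hence $W$ is a quotient of $E$, and $P=W\bar C$ is a quotient of $E\times C$. Conversely, in $E\times C$ put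 $\gamma_1=g^{-1}x$ and $\gamma_2=h^{-1}x$. Then $\gamma_1^5=g^{-5}x^5=g$, $\gamma_2^5=h$ and $\gamma_1^6=\gamma_2^6=x^6=x$, so all relations hold and $P$ maps onto $E\times C$. Thus $P\cong E\times C\cong A_5^{l+2}$.

It remains to make the presentation good. By Lemma~\ref{lem:pairs}(iii) there is $\delta\in E\cong A_5^2$ whose two components generate $A_5$ with the respective components of $g$. Write $\delta$ as a word in $\gamma_1^5,\gamma_2^5$ and replace $c$ by $c'=c\delta$ using Lemma~\ref{lem:tietze}(b). Consider the pair $(\gamma_1,c')$. On $E$ its two component pairs generate $A_5$ and have first entries of orders $2$ and $3$. On $C$ they are the component pairs of $(x,c)$, which generate $A_5$, have first entries of order $5$ and are pairwise inequivalent by Lemma~\ref{lem:hall}. By the same lemma $\langle\gamma_1,c'\rangle=A_5^{l+2}$.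
\end{proof}

\begin{proposition}\label{prop:small}
For $3\le n\le12$ the group $A_5^n$ has a good presentation of size $K(n)=\lfloor n/2\rfloor+2$.
\end{proposition}

\begin{proof}
For $n=3$, substitute $a=xc^{-1}$, $b=c$ in \eqref{eq:A5} to get $A_5=\langle x,c\mid (xc^{-1})^2,c^3,x^5\rangle$ and apply Lemma~\ref{lem:step2} with $l=1$, $K=2$.

For $n=4$, choose $x\in E$ whose components have order $5$ and generate $A_5$ with the respective components of $g$ (Lemma~\ref{lem:pairs}(iii)). The components of $g$ have different orders, so $\langle x,g\rangle=E$ by Lemma~\ref{lem:hall}. Add $x$ to the presentation of $E$ with a defining relation and apply Lemma~\ref{lem:step2} with $K=3$, $c=g$.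

For $n=5$, take the presentation of $A_5^3$ just constructed, with generators $\gamma_1,\gamma_2,c'$, where $\langle\gamma_1,c'\rangle=A_5^3$ and the components of $\gamma_1$ have orders $2,3,5$. Replace $\gamma_2$ by an element $x$ whose components have order $5$ and generate $A_5$ with the respective components of $\gamma_1$. The three orders are different, so $\langle x,\gamma_1\rangle=A_5^3$. Apply Lemma~\ref{lem:step2} with $K=3$, $c=\gamma_1$.

For $6\le n\le12$ put $l=n-2$, so $4\le l\le10$ and $K(l)\ge4$. By Lemmas~\ref{lem:pairs}(i) and~\ref{lem:hall} there are $x,c$ with $\langle x,c\rangle=A_5^l$ and all components of $x$ of order $5$. In the good presentation of $A_5^l$ given by induction, replace two generators by $x$ and $c$ and apply Lemma~\ref{lem:step2}; the size is $K(l)+1=K(n)$.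
\end{proof}

The construction ends here: by Lemmas~\ref{lem:hall} and \ref{lem:pairs}(i) the pair $(x,c)$ exists only for $l\le10$. For larger powers we need more generators, hence more commutators and more relators to load onto them.

\section{Combining presentations of $G^m$ and $G^l$}\label{sec:comb}

In general we are given presentations of $D=G^m$ and $C=G^l$ on suitable tuples. These presentations are not efficient, since changing generators costs relators, and we know nothing about the form of their relators. The first step sorts the relators into those that matter modulo $[R,F]$ and a remainder inside $[R,F]$.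

\begin{lemma}\label{lem:normalform}
Let $F$ be free of finite rank, let $R$ be the normal closure of $\rho_1,\dots,\rho_N$ and $A=R/[R,F]$. Let $\theta_1,\dots,\theta_s\in R$ be such that $B=A/\langle\bar\theta_1,\dots,\bar\theta_s\rangle$ can be generated by $f\le N$ elements. Then there are $\beta_1,\dots,\beta_f\in R$ and $\varepsilon_1,\dots,\varepsilon_{N-f}\in[R,F]$ such that $R$ is the normal closure of all $\theta_i,\beta_i,\varepsilon_i$.
\end{lemma}

\begin{proof}
The map $\pi\colon\mathbb Z^N\to A$, $\mathbf e_i\mapsto\bar\rho_i$, is onto. Let $\Lambda$ be the kernel of the composite $\mathbb Z^N\to A\to B$. By the Smith normal form there is a basis $\mathbf f_1,\dots,\mathbf f_N$ of $\mathbb Z^N$ with $\Lambda=\langle a_1\mathbf f_1,\dots,a_N\mathbf f_N\rangle$, where the $a_i\ge0$ form a divisibility chain. By \eqref{eq:rk} the number of $a_i\ne1$ is $\operatorname{rk}B\le f$. Reorder the basis so that $a_i=1$, that is $\mathbf f_i\in\Lambda$, for $i>f$. The basis $(\mathbf f_i)$ arises from $(\mathbf e_i)$ by a sequence of moves $\mathbf v_i\to \mathbf v_i\pm\mathbf v_j$ $(i\ne j)$, permutations and sign changes, since these generate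 $\operatorname{GL}_N(\mathbb Z)$. Perform the same sequence on $(\rho_1,\dots,\rho_N)$ by $\rho_i\to\rho_i\rho_j^{\pm1}$, permutations and inversions. These moves do not change the normal closure, and they produce $\rho_1',\dots,\rho_N'$ with $\bar\rho_i'=\pi(\mathbf f_i)$. Put $\beta_i=\rho_i'$ for $i\le f$. For $i>f$ we have $\bar\rho_i'\in\langle\bar\theta_1,\dots,\bar\theta_s\rangle$, so $\rho_i'=\varepsilon_{i-f}\,\omega_i$ with $\omega_i$ a word in the $\theta_j$ and $\varepsilon_{i-f}\in[R,F]$. The normal closure of the $\theta_i,\beta_i,\varepsilon_i$ lies in $R$ and contains every $\rho'_i$.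
\end{proof}

The relators $\varepsilon_i$ are cheap for the following reason. Let $\varphi\colon F\to P$ be a homomorphism and let $R$ be the normal closure of $T\subseteq F$.
\begin{equation}\label{eq:central}
\text{If $\varphi(T)$ is central in $\varphi(F)$, then $\varphi([R,F])=1$,}
\end{equation}
because $\varphi(R)$ is generated by conjugates of central elements and is therefore central. So it is enough to force the $\varepsilon_i$ to be \emph{central}; they then vanish by themselves. A product offers a way to do this without a relator of their own: if $W$ and $\bar C$ are commuting subgroups that generate $P$, then $W\cap\bar C$ is central, and one relation $\beta=\varepsilon'$ between a relator $\beta$ of $D$ and a relator $\varepsilon'$ of $C$ makes both of them central.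

\begin{proposition}\label{prop:comb}
Let $\mu\ge1$, and let $p,q\ge2$ be coprime integers with $\gcd(q,|M(G)|)=1$. Suppose that
\begin{itemize}
\item[(D)] $D=G^m$ is generated by $w_1,\dots,w_d$ with $w_i^q=1$ for all $i$, and has a presentation on this tuple with $N_D$ relators;
\item[(C)] $C=G^l$ is generated by $x,c_2,\dots,c_k$ $(k\ge2)$, where $x^p=1$ and every component of $x$ is non-trivial, and has a presentation on this tuple with $N_C$ relators.
\end{itemize}
Assume $m\mu\ge d(k-1)$, and put $e_D=N_D-m\mu$ and $e_C=N_C-l\mu-1$. Then $G^{m+l}$ has a presentation with $d+k-1$ generators and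
\[
d+k-1+(m+l)\mu+\bigl(e_D-l\mu-1\bigr)^++\bigl(e_C-m\mu+d(k-1)\bigr)^+
\]
relators. In particular, this presentation is efficient if
\begin{equation}\label{eq:cond}
e_D\le l\mu+1\qquad\text{and}\qquad e_C\le m\mu-d(k-1).
\end{equation}
\end{proposition}

\begin{proof}
Let $F_D$ be free on $w_1,\dots,w_d$ and $F_C$ free on $x,c_2,\dots,c_k$, let $R_D,R_C$ be the kernels of the maps onto $D,C$, and put $A_D=R_D/[R_D,F_D]$, $A_C=R_C/[R_C,F_C]$. By Lemma~\ref{lem:hopf}(ii), $N_D\ge d+m\mu$ and $N_C\ge k+l\mu$.

\emph{Step 1: the relators of $D$.} Merging will take care of the relators $w_i^q$, so we single them out. Let $B_D=A_D/\langle\overline{w_1^q},\dots,\overline{w_d^q}\rangle$ and let $r$ be a prime. If $r\nmid q$, the exponent vectors $q\mathbf e_i$ are independent modulo $r$, and Lemma~\ref{lem:hopf}(iii) gives $\operatorname{rk}_rB_D=m\operatorname{rk}_rM(G)\le m\mu$. If $r\mid q$, then $r\nmid|M(G)|$, so $\operatorname{rk}_rB_D\le\operatorname{rk}_rA_D=d\le d(k-1)\le m\mu$. By \eqref{eq:rk}, Lemma~\ref{lem:normalform} applies with $f=m\mu$: $R_D$ is the normal closure of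
\[
w_1^q,\dots,w_d^q,\qquad\beta_1,\dots,\beta_{m\mu},\qquad\varepsilon_1,\dots,\varepsilon_{e_D}\in[R_D,F_D].
\]

\emph{Step 2: the relators of $C$.} In Lemma~\ref{lem:step2} all relators of $C$ were imposed outright, so we knew that $c$ had finite order and lay in the normal closure of $x$. Now most relators of $C$ will be paired with relators of $D$, and neither fact is available at the start. We impose the second fact by explicit relators and choose them so that the first is not needed. Let $\Omega$ be the submonoid of $F_C$ generated by $x,x^{-1},c_2^{-1},\dots,c_k^{-1}$. Its image in the finite group $C$ is a subgroup containing generators, so $\Omega$ maps onto $C$. By \eqref{eq:ncl}, each $c_j$ equals in $C$ a product of conjugates of $x^{\pm1}$, and the conjugating elements can be represented by words in $\Omega$. This gives relators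
\[
\tau_j=c_j^{-1}\prod_{\nu} h_{j\nu}^{-1}x^{\pm1}h_{j\nu}\in R_C,\qquad h_{j\nu}\in\Omega\quad(2\le j\le k).
\]
The exponent vector of $\tau_j$ is $-\mathbf e_j+a_j\mathbf e_1$ with $a_j\in\mathbb Z$, where $\mathbf e_1$ belongs to $x$ and $\mathbf e_j$ to $c_j$. These $k-1$ vectors are independent modulo every prime $r$, so $\operatorname{rk}_r\bigl(A_C/\langle\bar\tau_2,\dots,\bar\tau_k\rangle\bigr)=1+l\operatorname{rk}_rM(G)\le l\mu+1$. Lemma~\ref{lem:normalform} applies with $f=l\mu+1$: $R_C$ is the normal closure of
\[
\tau_2,\dots,\tau_k,\qquad\beta'_1,\dots,\beta'_{l\mu+1},\qquad\varepsilon'_1,\dots,\varepsilon'_{e_C}\in[R_C,F_C].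
\]

\emph{Step 3: the presentation.} An efficient presentation on $d+k-1$ generators has $(d-1)+(k-1)+m\mu+(l\mu+1)$ relators: $d-1$ for merging and one for each $\tau$, $\beta$ and $\beta'$. So the commutators, the $\varepsilon'$ and the $\varepsilon$ must be attached to the $\beta$ and $\beta'$. Let $P$ have generators $\gamma_1,\dots,\gamma_d,c_2,\dots,c_k$. Words in $F_D$ and $F_C$ are read in $P$ through the abbreviations $w_i=\gamma_i^p$ and $x=\gamma_1^q$. Choose $d(k-1)$ of the words $\beta_1,\dots,\beta_{m\mu}$ and label them $\sigma_{ij}$ $(1\le i\le d,\ 2\le j\le k)$. The relations are: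
\begin{itemize}
\item[(R1)] $\gamma_i^q=\gamma_1^q$ for $2\le i\le d$;
\item[(R2)] $w_i^{\,c_j}=w_i\sigma_{ij}$ for $1\le i\le d$, $2\le j\le k$;
\item[(R3)] $\tau_j=1$ for $2\le j\le k$;
\item[(R4)] $\beta=\varepsilon'$, pairing off the remaining $m\mu-d(k-1)$ words $\beta$ with the $e_C$ words $\varepsilon'$ as far as possible, and setting each unpaired word equal to $1$;
\item[(R5)] $\beta'=\varepsilon$, pairing off the $l\mu+1$ words $\beta'$ with the $e_D$ words $\varepsilon$ as far as possible, and setting each unpaired word equal to $1$.
\end{itemize}
Their number is
\[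
(d-1)+d(k-1)+(k-1)+\max\bigl(m\mu-d(k-1),\,e_C\bigr)+\max\bigl(l\mu+1,\,e_D\bigr),
\]
which is the number in the statement, since $\max(y,z)=y+(z-y)^+$.

\emph{Step 4: $P$ maps onto $D\times C$.} Choose integers $p',q'$ with $pp'\equiv1\pmod q$ and $qq'\equiv1\pmod p$, and put $\gamma_i=w_i^{p'}x^{q'}\in D\times C$. Then $\gamma_i^p=w_i^{pp'}x^{pq'}=w_i$ and $\gamma_i^q=w_i^{qp'}x^{qq'}=x$. So the abbreviations have their intended values, the $\gamma_i$ and $c_j$ generate $D\times C$, and (R1) holds. Relation (R2) holds because $c_j$ commutes with $w_i$ and $\sigma_{ij}=1$, and in (R3)--(R5) all words are trivial.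

\emph{Step 5: the two halves of $P$ commute.} Let $W=\langle w_1,\dots,w_d\rangle$ and $\bar C=\langle x,c_2,\dots,c_k\rangle$ in $P$. By (R1), $x=\gamma_i^q$ for every $i$. Since $\gcd(p,q)=1$ we have $\gamma_i\in\langle w_i,x\rangle$, so $P=\langle W,\bar C\rangle$; and $x$ commutes with every $w_i=\gamma_i^p$, so $x$ centralizes $W$. By (R2), $W^{c_j}\le W$, that is, $W\le W^{c_j^{-1}}$. Thus $W\le W^y$ for each generator $y$ of $\Omega$, and if $W\le W^{h}$ then $W\le W^y\le W^{hy}$. So $W\le W^h$ for all $h\in\Omega$. The element $h^{-1}xh$ centralizes $W^h$, hence $W$. By (R3) each $c_j$ is a product of such elements and their inverses, so it centralizes $W$. Therefore $[W,\bar C]=1$, the subgroup $W\cap\bar C$ is central in $P$, and (R2) reads $\sigma_{ij}=1$.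

\emph{Step 6: all relators vanish in $P$.} The normal generators of $R_D$ from Step~1 have central images in $P$: we have $w_i^q=\gamma_i^{pq}=x^p\in W\cap\bar C$; the $\sigma_{ij}$ are trivial; and by (R4) and (R5) each remaining $\beta$ and each $\varepsilon$ is trivial or equal to an element of $\bar C$, so it lies in $W\cap\bar C$. By \eqref{eq:central}, $[R_D,F_D]$ maps to $1$. So every $\varepsilon$ is trivial, and by (R5) so is every $\beta'$. Now among the normal generators of $R_C$ from Step~2 the $\tau_j$ and $\beta'$ are trivial, and by (R4) each $\varepsilon'$ lies in $W\cap\bar C$. By \eqref{eq:central}, $[R_C,F_C]$ maps to $1$, so every $\varepsilon'$ is trivial and $R_C$ maps to $1$. By (R4) the remaining $\beta$ are trivial. Finally $x^p\in R_C$, so $w_i^q=x^p=1$, and $R_D$ maps to $1$. Hence $W$ and $\bar C$ are commuting quotients of $D$ and $C$, and $P=W\bar C$ is a quotient of $D\times C$. With Step~4, $P\cong D\times C=G^{m+l}$.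
\end{proof}

\begin{remark}\label{rem:hyp}
The coprimality of $p$ and $q$ is what allows merging (Steps 4 and 5). The condition $\gcd(q,|M(G)|)=1$ enters only in Step~1: for a prime $r$ dividing both $q$ and $|M(G)|$ the argument would give only $\operatorname{rk}_rB_D\le d+m\operatorname{rk}_rM(G)$, which may be more than the $m\mu$ relators allowed. If a component of $x$ were trivial, the normal closure of $x$ would be proper and the relators $\tau_j$ would not exist. The inequality $m\mu\ge d(k-1)$ provides enough words $\beta$ to load onto the commutators in (R2); it fails when $M(G)=0$. Finally, $e_C\ge k-1$ and $d,k\ge2$, so for $\mu=1$ condition \eqref{eq:cond} forces $m\ge(d+1)(k-1)\ge3$: the proposition cannot start the induction by itself.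
\end{remark}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

We apply Proposition~\ref{prop:comb} with $G=A_5$, $\mu=1$, $q=15$ and $p=2$. Here $q$ must be odd because $|M(A_5)|=2$, and $15$ is the choice that admits all elements of odd order. The tuples required in (D) and (C) exist in the following ranges, by Lemma~\ref{lem:hall}.
\begin{itemize}
\item[(T1)] $d=2$, $m\le12$: use the $4+4+4$ classes of Lemma~\ref{lem:pairs}(ii).
\item[(T2)] $d\ge3$, $m\le45^{d-2}$: fix a generating pair of type $(3,5)$ and extend from the set of the $1+20+24=45$ elements with trivial $15$th power.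
\item[(T3)] $k\ge3$, $l\le60^{k-2}$: fix the pair $(a,b)$ of \eqref{eq:A5} and extend from $A_5$; every component of $x$ is the involution $a$.
\end{itemize}
The powers with $n\le12$ are efficient, with size at most $8$, by \eqref{eq:A5}, Lemma~\ref{lem:E} and Proposition~\ref{prop:small}. In each remaining case we write $n=m+l$ and verify \eqref{eq:cond}, which includes the assumption $m\ge d(k-1)$ because $e_C\ge0$.

\medskip
\noindent\textbf{The range $13\le n\le24$.} Take $d=2$, $k=3$, so \eqref{eq:cond} reads $e_D\le l+1$ and $e_C\le m-4$. We use $8\le m\le12$ and $5\le l\le12$, so (T1) and (T3) apply. In the good presentation of $A_5^m$ we may prescribe $K(m)-2=\lfloor m/2\rfloor\ge2$ generators. Make $w_1,w_2$ generators; Lemma~\ref{lem:tietze}(a) with $o=2$ gives $N_D=K(m)+m$, so $e_D=\lfloor m/2\rfloor+2$. For $l\ge6$ we may prescribe $\lfloor l/2\rfloor\ge3$ generators, so in the same way $N_C=K(l)+l$ and $e_C=\lfloor l/2\rfloor+1$. For $l=5$ only two of $x,c_2,c_3$ can be prescribed, so $N_C=K(5)+5+1=10$ and $e_C=4$. The following choices satisfy both inequalities.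
\begin{center}
\begin{tabular}{c|c|c|c|c|c|c}
$n$ & $m$ & $l=n-m$ & $e_D$ & $l+1$ & $e_C$ & $m-4$\\
\hline
$13$ & $8$ & $5$ & $6$ & $6$ & $4$ & $4$\\
$14,15$ & $8$ & $6,7$ & $6$ & $\ge7$ & $4$ & $4$\\
$16,17,18$ & $10$ & $6,7,8$ & $7$ & $\ge7$ & $\le5$ & $6$\\
$19,\dots,24$ & $12$ & $7,\dots,12$ & $8$ & $\ge8$ & $\le7$ & $8$
\end{tabular}
\end{center}
We obtain efficient presentations of size $d+k-1=4$.

\medskip
\noindent\textbf{The range $25\le n\le72$.} We show by induction on $n$ that $A_5^n$ has an efficient presentation of size $4$ for $13\le n\le72$. Let $n\ge25$ and take $d=2$, $k=3$, $m=12$ and $l=n-12$, so $13\le l\le60$ and (T1), (T3) apply. As before $e_D=8\le l+1$. By induction $A_5^l$ has a presentation with $4+l$ relators, so Lemma~\ref{lem:tietze}(a) with $o=0$ gives $N_C=4+l+3$ and $e_C=6\le8=m-4$.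

\medskip
\noindent\textbf{The range $n\ge73$.} Now the number of generators has to grow. Let $m=\lceil n/2\rceil$, $l=\lfloor n/2\rfloor$, and let $d_n$ be the least integer $d\ge3$ with $45^{d-2}\ge\lceil n/2\rceil$. We prove by induction that $A_5^n$ has an efficient presentation of size $2d_n-1$. Put $d=k=d_n$; (T2) and (T3) apply since $l\le m\le45^{d-2}$. Both $m$ and $l$ lie in $[36,n)$. A power $A_5^{n'}$ with $36\le n'<n$ has an efficient presentation of size $4\le 2d-1$ if $n'\le72$, and of size $2d_{n'}-1\le2d-1$ otherwise, as $d_n$ is non-decreasing in $n$. Lemma~\ref{lem:tietze}(a) with $o=0$ gives $N_D\le(2d-1)+m+d$ and $N_C\le(2d-1)+l+d$, so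
\[
e_D\le3d-1,\qquad e_C\le3d-2 .
\]
Condition \eqref{eq:cond} therefore holds if $3d-2\le l$ and $d^2+2d-2\le m$, and both follow from $l\ge d^2+2d$. For $d=3$ this is $l\ge36\ge15$. For $d\ge4$ minimality gives $m>45^{d-3}$, so $l\ge m-1\ge45^{d-3}$; and $45^{d-3}\ge d^2+2d$, because $45\ge24$ for $d=4$ and $(d+1)^2+2(d+1)\le45(d^2+2d)$. Proposition~\ref{prop:comb} gives an efficient presentation of size $d+k-1=2d_n-1$.

\medskip
\noindent\textbf{The number of generators.} For $n\le72$ the size is at most $8$. For $n\ge73$ we have $d_n=3$ or $45^{d_n-3}<n$, so the size is less than $5+2\log_{45}n$. Conversely, if $A_5^n$ is generated by $d$ elements, its $n$ component tuples are distinct elements of $A_5^{\,d}$ by Lemma~\ref{lem:hall}, so $n\le60^d$. This completes the proof of Theorem~\ref{thm:A}. \qed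

\section{Large powers of an arbitrary simple group}\label{sec:B}

For a general $G$ we have no efficient presentations of small powers to start from. But Proposition~\ref{prop:comb} does not need efficient input: it absorbs about $l\mu$ superfluous relators of $D$ and about $m\mu$ of $C$. So the number of superfluous relators per factor drops by a fixed amount each time the exponent doubles, until it is zero.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $p\ne q$ be another prime divisor of $|G|$; it exists because groups of prime power order are solvable. Let $T=\{g\in G:g^q=1\}$. Then $|T|\ge2$, and $T$ generates a non-trivial normal subgroup, so $\langle T\rangle=G$. Choose $d_0\ge2$, a generating $d_0$-tuple with entries in $T$, and a generating $d_0$-tuple whose first entry has order $p$. Put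
\[
\Delta(n)=d_0+\lceil\log_2(n+1)\rceil .
\]
Extending the first tuple from $T$ and the second from $G$ gives, in each case, at least $2^{\Delta(n)-d_0}>n$ inequivalent generating $\Delta(n)$-tuples. By Lemma~\ref{lem:hall}, every $G^{n'}$ with $n'\le n$ has generating tuples as in (D) and as in (C) with $d=k=\Delta(n)$.

For $n\ge1$ let $y(n)$ be the minimum of $|S|-|X|-n\mu$ over the finite presentations $\langle X\mid S\rangle$ of $G^n$ with $|X|\le2\Delta(n)$. Such presentations exist because $G^n$ is finite and generated by $\Delta(n)$ elements, and $y(n)\ge0$ by \eqref{eq:lower}. We show that $y(n)=0$ for large $n$.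

Choose $n_1\ge2$ such that $8\Delta(n)^2\le\lfloor n/2\rfloor\mu$ for all $n\ge n_1$; this is possible because $\mu\ge1$. Let $n\ge n_1$, $m=\lceil n/2\rceil$, $l=\lfloor n/2\rfloor$ and $\Delta=\Delta(n)$. A presentation of $G^m$ that attains $y(m)$ has at most $2\Delta(m)+m\mu+y(m)$ relators, and $\Delta(m)\le\Delta$. Passing to a $\Delta$-tuple by Lemma~\ref{lem:tietze}(a) adds $\Delta$ relators, so $e_D\le y(m)+3\Delta$. The same count for $G^l$ gives $e_C\le y(l)+3\Delta$. Since $m\mu\ge\Delta^2\ge d(k-1)$, Proposition~\ref{prop:comb} yields a presentation of $G^n$ of size $2\Delta-1$. Using $m\ge l$ and $3\Delta+\Delta(\Delta-1)\le4\Delta^2$ we get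
\[
y(n)\le\bigl(y(m)-l\mu+4\Delta^2\bigr)^++\bigl(y(l)-l\mu+4\Delta^2\bigr)^+ .
\]
Now $4\Delta^2\le l\mu/2$, and $m\le l+1\le2l$, so
\begin{equation}\label{eq:rec}
y(n)\le\Bigl(y(m)-\frac{m\mu}4\Bigr)^++\Bigl(y(l)-\frac{l\mu}4\Bigr)^+ .
\end{equation}
For $j\ge0$ let $Y_j=\max\{y(n)/n:2^jn_1\le n\le2^{j+1}n_1\}$. If $2^{j+1}n_1\le n\le2^{j+2}n_1$, then $m$ and $l$ lie in $[2^jn_1,2^{j+1}n_1]$, and \eqref{eq:rec} gives $y(n)\le(m+l)(Y_j-\mu/4)^+$. Hence $Y_{j+1}\le(Y_j-\mu/4)^+$, so $Y_j\le(Y_0-j\mu/4)^+$ and $Y_j=0$ for $j\ge4Y_0/\mu$. Thus for all large $n$ the group $G^n$ has an efficient presentation, and its size is at most $2\Delta(n)=O(\log n)$.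
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:B}]
For $G=\operatorname{PSL}(2,p)$ with $p\ge5$ prime, $M(G)\cong C_2$, and we take $q=p$. In general we use the list of multipliers in \cite[\S6.1]{GLS}. For the alternating groups, the sporadic groups and the groups of Lie type with exceptional multiplier, $|M(G)|$ has no prime divisors other than $2$ and $3$, while $|G|$ has a prime divisor $q\ge5$ by Burnside's theorem that groups of order $2^\alpha3^\beta$ are solvable. For the remaining groups of Lie type, $|M(G)|$ is prime to the characteristic, which we take as $q$.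
\end{proof}

\begin{thebibliography}{9}

\bibitem{GLS}
Gorenstein, Lyons and Solomon,
\emph{The Classification of the Finite Simple Groups, No.~3}.

\bibitem{semigroups}
\emph{Presentations and efficiency of semigroups},
\texttt{https://\allowbreak research-repository.\allowbreak st-andrews.\allowbreak ac.uk/\allowbreak bitstream/\allowbreak handle/\allowbreak 10023/\allowbreak 2843/\allowbreak AMal-AdhamiPhDThesis.pdf;\allowbreak jsessionid=\allowbreak B7CF42F3FAA3E4B6\allowbreak 239C20F7B15D8A7D?\allowbreak sequence=3}

\end{thebibliography}
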